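\title{Bounded powers of surface homeomorphisms extend to compression bodies}

\begin{abstract}
Let $h$ be a homeomorphism of the closed orientable surface $S$ of genus $g$, and let $C$ be a compression body with exterior boundary $S$. We prove that if some positive power of $h$ extends to $C$, then $h^j$ extends to $C$, where $j\le 9^g$ is the order of the action of $h$ on $H_1(S;\mathbb Z/3)$. The proof replaces $C$ by the kernel of $\pi_1(S)\to\pi_1(C)$ and studies this kernel in the finite-dimensional quotients of the rational group ring by powers of the augmentation ideal, where the question becomes linear algebra. We also show that the optimal exponent $d(g)$ satisfies $\log d(g)\sim\sqrt{2g\log(2g)}$, and that for $g\ge 3$ an exponent at least $g$ is needed even if $C$ may be replaced by a smaller nontrivial compression body.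
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S=S_g$ be the closed orientable surface of genus $g$. An \emph{$S$-compression body} is a compact orientable $3$-manifold $C$ obtained from $S\times[0,1]$ by attaching $2$-handles along disjoint simple closed curves in $S\times\{1\}$, the \emph{attaching curves}, and capping off the resulting $2$-sphere boundary components with $3$-balls. Its \emph{exterior boundary} $S\times\{0\}$ is identified with $S$. With no attaching curves one gets $S\times[0,1]$; with $g$ curves whose complement is connected one gets a handlebody. A \emph{meridian} of $C$ is an essential simple closed curve in $S$ that bounds a disk in $C$, and $C$ is \emph{nontrivial} if it has a meridian; for $g\ge1$ this means that $C$ is not homeomorphic to $S\times[0,1]$ (Remark~\ref{rem:trivial}). We write $C'\subset C$ only for $S$-compression bodies with the same exterior boundary $S$.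

A homeomorphism $h\colon S\to S$ \emph{extends} to $C$ if $h=H|_S$ for a homeomorphism $H\colon C\to C$. The integers $k$ for which $h^k$ extends to $C$ form a subgroup of $\mathbb Z$. When this subgroup is nonzero we call its positive generator the \emph{period} of $C$ under $h$. The name comes from an action: changing the identification of the exterior boundary by $h^{-1}$ turns $C$ into a compression body $hC$ whose attaching curves are the $h$-images of those of $C$, and $h^k$ extends to $C$ exactly when $h^kC$ is homeomorphic to $C$ by a map that is the identity on $S$. So the period is the length of the orbit $C,hC,h^2C,\dots$, when that orbit is finite.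

How long can a finite orbit be? The visible ways of producing one are to let $h$ have finite order on part of the surface, or to let $h$ permute parts of the surface, and the genus leaves limited room for either; this suggests a bound depending only on $g$. On the other hand the orbit lies in an infinite set, and a compression body need not leave any trace in the homology of $S$, where finiteness statements about integer matrices are available. The following conjecture from \cite{BPE} asks for a bound while allowing $C$ to be replaced by a smaller compression body.

\medskip
\noindent\textbf{Conjecture.} \emph{There is an increasing function $m(g)$ of $g$ alone with the following property. If $h\colon S_g\to S_g$ is a homeomorphism and $C$ is an $S_g$-compression body such that $h^k$ extends to $C$ for some $k\ge1$, then there are an $S_g$-compression body $C'\subset C$, nontrivial if $C$ is nontrivial, and an integer $j$ with $1\le j\le m(g)$ such that $h^j$ extends to $C'$.}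
\medskip

Nontriviality is required because every $h$ extends to a collar $S\times[0,1]\subset C$. We prove the conjecture, and it turns out that there is no need to shrink $C$.

\begin{theorem}\label{thm:main}
Suppose that $h^k$ extends to $C$ for some $k\ge1$. Let $j$ be the order of $h_*$ on $H_1(S;\mathbb Z/3)$. Then $h^j$ extends to $C$, and $1\le j\le 9^g$. So the conjecture holds with $C'=C$ and $m(g)=9^g$.
\end{theorem}

The proof isolates the only possible source of a period greater than $1$. For a homeomorphism $h$ of $S$ let $\Gamma(h)\subset\overline{\mathbb Q}^{\,*}$ be the multiplicative group generated by the eigenvalues of $h_*$ on $H_1(S;\mathbb Q)$. It is a finitely generated subgroup of the multiplicative group of a field, so its torsion subgroup is finite cyclic; let $e(h)$ be the order of the torsion subgroup. Let $d(g)$ be the least integer such that, whenever some positive power of $h\colon S_g\to S_g$ extends to $C$, some $h^j$ with $1\le j\le d(g)$ extends to $C$ itself. Thus $d(g)$ is the largest period that occurs in genus $g$. Below, $\varphi$ is Euler's function.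

\begin{theorem}\label{thm:sharp}
Let $g\ge1$.
\begin{itemize}
\item[(a)] If some positive power of $h$ extends to $C$, then $h^{e(h)}$ extends to $C$.
\item[(b)] If $e(h)=\prod_p p^{a_p}$, then $\sum_{p\ \mathrm{odd},\,a_p\ge1}\varphi(p^{a_p})\le 2g$ and $2^{a_2}\le 8g$.
\item[(c)] $\log d(g)\sim\sqrt{2g\log(2g)}$ as $g\to\infty$.
\item[(d)] Even when smaller $C'\subset C$ are allowed, as in the conjecture, every function $m$ with the property stated there satisfies $m(g)\ge g$ for $g\ge3$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:sharp} is a complement and is not used for Theorem~\ref{thm:main}. Part (c) gives the growth of the optimal exponent for extending to $C$ itself. If one is free to choose a smaller $C'$, the optimal bound lies between $g$ (for $g\ge3$) and $d(g)$; it is not determined here.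

Both theorems rest on one statement, Corollary~\ref{cor:key}: \emph{if $\Gamma(f)$ is torsion-free and a positive power of $f$ extends to $C$, then $f$ extends to $C$}. Section~\ref{sec:torus} shows the mechanism on the torus. Section~\ref{sec:algebra} proves an algebraic version for normal subgroups, and Section~\ref{sec:topology} shows that extension is a question about one normal subgroup of $\pi_1(S)$ to which the algebra applies. Section~\ref{sec:proof} deduces Theorem~\ref{thm:main} and part (a). Parts (b), (c), (d) occupy Sections~\ref{sec:roots}, \ref{sec:growth}, \ref{sec:smaller}.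

\subsection*{Conventions}
Homeomorphisms may reverse orientation. If $g=0$, then $C$ is a ball or $S^2\times[0,1]$, every homeomorphism of $S^2$ extends (by coning, or as a product), and Theorem~\ref{thm:main} holds with $j=1$. From now on $g\ge1$.

Whether $f$ extends to $C$ depends only on the isotopy class of $f$: if $H$ extends $f_0$ and $f_t$ is an isotopy, compose $H$ with the homeomorphism of $C$ that is $(x,t)\mapsto(f_{1-t}f_0^{-1}(x),t)$ on a collar $S\times[0,1]$ of $S$ and the identity elsewhere; the result extends $f_1$. Every homeomorphism of $S$ is isotopic to a PL one, so we work in the PL category.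

Write $\pi=\pi_1(S,*)$ and
\[
N=N(C)=\ker\bigl(\pi_1(S)\to\pi_1(C)\bigr).
\]
By van Kampen's theorem, attaching a $2$-handle kills the normal closure of its attaching curve and attaching a $3$-ball changes nothing. So $\pi\to\pi_1(C)$ is onto, $\pi/N\cong\pi_1(C)$, and $N$ is the normal closure of the attaching curves.

A homeomorphism $f$ of $S$ and a path $\tau$ from $*$ to $f(*)$ define an automorphism $\psi[\gamma]=[\tau\cdot f\gamma\cdot\tau^{-1}]$ of $\pi$, which we call \emph{induced by $f$}. Another choice of $\tau$ changes $\psi$ by an inner automorphism, so the subgroup $\psi(N)$ does not depend on $\tau$. The power $\psi^k$ is induced by $f^k$, and $\psi$ acts on $H_1(\pi;\mathbb Q)=H_1(S;\mathbb Q)$ as $f_*$.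

\section{The torus}\label{sec:torus}

Let $g=1$, so that $\pi=H_1(S;\mathbb Z)=\mathbb Z^2$. Disjoint essential curves on the torus are parallel, so for nontrivial $C$ we have $N=\mathbb Zv$ with $v$ a primitive vector. We shall prove in every genus (Proposition~\ref{prop:criterion}) that $f$ extends to $C$ if and only if the induced automorphism preserves $N$. Let $X\in GL_2(\mathbb Z)$ be the matrix of $h_*$; every such matrix comes from a linear map of the torus. The analysis has two steps.

\emph{Step 1: $N$ is recovered from a subspace.} Put $L=\mathbb Qv\subset\mathbb Q^2$. Since $\pi/N\cong\mathbb Z$ is torsion-free, $N=L\cap\mathbb Z^2$. Hence $X^i(N)=N$ if and only if $X^i(L)=L$.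

\emph{Step 2: linear algebra.} Suppose that $X^k(L)=L$, and let $\lambda,\mu$ be the eigenvalues of $X$. If $\lambda^k\ne\mu^k$, the only complex lines invariant under $X^k$ are its two eigenlines, which are the eigenlines of $X$; so $X(L)=L$. If $\lambda=\mu$, write $X=\lambda+\nu$ with $\nu^2=0$. Either $\nu=0$ and $X$ preserves every line, or $X^k=\lambda^k+k\lambda^{k-1}\nu$ has the single invariant line $\ker\nu$, which $X$ preserves; again $X(L)=L$. So \emph{the period is $1$ unless $\lambda/\mu$ is a nontrivial root of unity}.

In the remaining case $\lambda\neq\mu$ and $\lambda^k=\mu^k$, so $X$ is diagonalizable and $X^k$ is a scalar matrix in $GL_2(\mathbb Z)$, that is, $\pm1$. Then $\lambda,\mu$ are distinct roots of unity and are the roots of a rational quadratic polynomial, so $\{\lambda,\mu\}$ is $\{1,-1\}$, $\{i,-i\}$, or the set of primitive third or sixth roots of unity. Accordingly $X^2=1$, $X^2=-1$, $X^3=1$ or $X^3=-1$, and the period is at most $3$. The matrix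
\begin{equation}\label{eq:order3}
X=\begin{pmatrix}0&-1\\1&-1\end{pmatrix}
\end{equation}
has order $3$, and both $X$ and $X^2=X^{-1}$ have characteristic polynomial $t^2+t+1$, which has no rational root. So neither preserves a rational line, every nontrivial $C$ has period $3$, and $d(1)=3$.

In higher genus Step 1 fails as stated. If $C$ has a single attaching curve that separates $S$ into two pieces of positive genus, then $C$ is nontrivial, but $N$ lies in the commutator subgroup of $\pi$ and its image in $H_1(S;\mathbb Q)$ is zero. We need finite-dimensional vector spaces, functorially attached to $\pi$, that see commutators of every depth, and on which the eigenvalues of an automorphism remain under control. The truncated group rings of the next section have both properties. The eigenvalues that occur on them are products of eigenvalues on $H_1$, and this is why the whole group $\Gamma(h)$ takes the place of the single ratio $\lambda/\mu$.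

\section{Periodic normal subgroups}\label{sec:algebra}

\subsection{An endomorphism and its powers}
Step 2 of the torus argument holds in every dimension.

\begin{lemma}\label{lem:power}
Let $X$ be an invertible endomorphism of a finite-dimensional $\mathbb Q$-vector space, and let $k\ge1$ be such that distinct complex eigenvalues of $X$ have distinct $k$-th powers. Then $X$ is a polynomial in $X^k$ with rational coefficients. In particular every $X^k$-invariant subspace is $X$-invariant.
\end{lemma}

\begin{proof}
We have $\mathbb Q[X^k]\subset\mathbb Q[X]$, and the dimensions of these algebras are the degrees of the minimal polynomials of $X^k$ and $X$. So it suffices to show that the degrees agree, and they may be computed after extending scalars to $\mathbb C$. On the generalized eigenspace $V_\lambda$ of $X$ write $X=\lambda+\nu$ with $\nu$ nilpotent of index $s_\lambda$. Then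
\[
X^k-\lambda^k=\nu u,\qquad u=k\lambda^{k-1}+\sum_{i=2}^k\binom ki\lambda^{k-i}\nu^{i-1}.
\]
Here $u$ commutes with $\nu$, and it is invertible, being the sum of a nilpotent operator and the scalar $k\lambda^{k-1}$, which is nonzero since $X$ is invertible. So $(\nu u)^s=\nu^su^s$ vanishes exactly when $\nu^s$ does, and the minimal polynomial of $X^k$ on $V_\lambda$ is $(t-\lambda^k)^{s_\lambda}$. Since the numbers $\lambda^k$ are distinct, the minimal polynomial of $X^k$ is $\prod_\lambda(t-\lambda^k)^{s_\lambda}$, of the same degree as the minimal polynomial $\prod_\lambda(t-\lambda)^{s_\lambda}$ of $X$.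
\end{proof}

\subsection{The augmentation filtration}
For a group $G$ the \emph{augmentation ideal} $I_G\subset\mathbb Q[G]$ is the kernel of the ring homomorphism $\mathbb Q[G]\to\mathbb Q$ that sends every group element to $1$. The elements $x-1$ with $1\ne x\in G$ form a basis of $I_G$. A group homomorphism $G\to G'$ extends to a ring homomorphism that maps $I_G^n$ into $I_{G'}^n$. The identity
\[
xy-1=(x-1)+(y-1)+(x-1)(y-1)
\]
shows that $x\mapsto x-1$ induces a linear map $H_1(G;\mathbb Q)\to I_G/I_G^2$, and that the linear map $I_G\to H_1(G;\mathbb Q)$, $x-1\mapsto[x]$, kills $I_G^2$. These maps are inverse to each other, so $I_G/I_G^2\cong H_1(G;\mathbb Q)$, naturally in $G$.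

For an automorphism $\psi$ of a finitely generated group $\pi$, let $\Gamma(\psi)$ be the multiplicative group generated by the eigenvalues of $\psi_*$ on $H_1(\pi;\mathbb Q)$. If $\psi$ is induced by a homeomorphism $f$ of $S$, then $\Gamma(\psi)=\Gamma(f)$.

\begin{lemma}\label{lem:eigen}
Let $\pi$ be a finitely generated group, $I=I_\pi$, $n\ge1$ and $\psi\in\operatorname{Aut}(\pi)$. Then $A_n=\mathbb Q[\pi]/I^n$ is finite-dimensional, and all eigenvalues of the automorphism $\psi_n$ of $A_n$ induced by $\psi$ lie in $\Gamma(\psi)$.
\end{lemma}

\begin{proof}
The map $\psi_n$ preserves the filtration of $A_n$ by the subspaces $I^r/I^n$, whose successive quotients are $I^r/I^{r+1}$ for $0\le r<n$. Multiplication gives a surjection $(I/I^2)^{\otimes r}\to I^r/I^{r+1}$ that commutes with the action of $\psi$. So $I^r/I^{r+1}$ is an equivariant quotient of $H_1(\pi;\mathbb Q)^{\otimes r}$. It is therefore finite-dimensional, and the eigenvalues on it are products of $r$ eigenvalues of $\psi_*$ (for $r=0$, the empty product $1$).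
\end{proof}

Next we need the analogue of Step 1: a condition on a group ensuring that the filtration detects all its elements. A group $G$ is \emph{residually free} if for every $y\ne1$ in $G$ there is a homomorphism $\theta$ from $G$ to a free group with $\theta(y)\ne1$.

Let $\mathcal F$ be free on $x_1,\dots,x_s$. The \emph{Magnus expansion} is the ring homomorphism $M$ from $\mathbb Q[\mathcal F]$ to the ring $\mathbb Q\langle\langle X_1,\dots,X_s\rangle\rangle$ of formal power series in noncommuting variables given by $M(x_i)=1+X_i$. Each $M(x)$ with $x\in\mathcal F$ has constant term $1$, so $M(I_{\mathcal F}^n)$ consists of series with no terms of degree less than $n$. Moreover $M(x)\ne1$ for $1\ne x\in\mathcal F$. Indeed, write $x=x_{i_1}^{m_1}\cdots x_{i_r}^{m_r}$ with all $m_t\ne0$ and $i_t\neq i_{t+1}$. Expanding $\prod_t(1+X_{i_t})^{m_t}$ gives monomials $X_{i_1}^{k_1}\cdots X_{i_r}^{k_r}$. The monomial $X_{i_1}\cdots X_{i_r}$ has degree $r$ and no two equal adjacent letters, so it arises only from $k_1=\dots=k_r=1$, and its coefficient is $m_1\cdots m_r\ne0$.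

\begin{lemma}\label{lem:separated}
Let $G$ be a finitely generated residually free group and $y\in G$. If $y-1\in I_G^n$ for every $n$, then $y=1$.
\end{lemma}

\begin{proof}
Let $\theta$ be a homomorphism from $G$ to a free group. Subgroups of free groups are free, so we may take the target to be $\mathcal F=\theta(G)$, free of finite rank. Then $\theta(y)-1\in I_{\mathcal F}^n$ for all $n$, so the series $M(\theta(y))-1$ has no terms of any degree. Hence $M(\theta(y))=1$ and $\theta(y)=1$. As $\theta$ was arbitrary, $y=1$.
\end{proof}

\begin{example}\label{ex:separating}
Let $\pi=\langle a_1,b_1,a_2,b_2\mid[a_1,b_1][a_2,b_2]\rangle$ be the group of $S_2$, with $[x,y]=xyx^{-1}y^{-1}$, and let $c=[a_1,b_1]$, the class of a separating curve. Then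
\[
c-1=\bigl((a_1-1)(b_1-1)-(b_1-1)(a_1-1)\bigr)a_1^{-1}b_1^{-1}\in I^2,
\]
so $c-1$ vanishes in $A_2$, which carries no more information than $H_1$. But $c-1\notin I^3$: the assignment $a_1,b_2\mapsto x_1$ and $b_1,a_2\mapsto x_2$ respects the relation, so it defines a homomorphism to the free group on $x_1,x_2$, and by the same formula $M([x_1,x_2])-1$ begins with $X_1X_2-X_2X_1\ne0$ in degree $2$. The curve that homology misses is seen in $A_3$.
\end{example}

\subsection{The algebraic theorem}

\begin{proposition}\label{prop:normal}
Let $\pi$ be a finitely generated group, $\psi\in\operatorname{Aut}(\pi)$ with $\Gamma(\psi)$ torsion-free, and $N$ a normal subgroup of $\pi$ such that $G=\pi/N$ is residually free. If $\psi^k(N)=N$ for some $k\ge1$, then $\psi(N)=N$.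
\end{proposition}

\begin{proof}
Let $\rho\colon\mathbb Q[\pi]\to\mathbb Q[G]$ be the projection and $\mathfrak n=\ker\rho$. An element lies in $\mathfrak n$ when its coefficients sum to zero over each coset of $N$, so $\mathfrak n$ is spanned by the elements $y(x-1)$ with $y\in\pi$, $x\in N$. Let $J_n=(\mathfrak n+I^n)/I^n\subset A_n$; this subspace plays the role of the line $L$ of Section~\ref{sec:torus}.

Since $\psi^k(N)=N$, the map $\psi^k$ permutes the spanning elements of $\mathfrak n$, so $J_n$ is $\psi_n^k$-invariant. If two eigenvalues of $\psi_n$ have the same $k$-th power, their ratio is a torsion element of $\Gamma(\psi)$ by Lemma~\ref{lem:eigen}, so they are equal. By Lemma~\ref{lem:power}, $J_n$ is $\psi_n$-invariant. This holds for every $n$.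

Let $x\in N$. Then $x-1\in\mathfrak n$, so $\psi(x)-1\in\mathfrak n+I^n$ for every $n$. Applying $\rho$, the element $y=\rho(\psi(x))\in G$ satisfies $y-1\in I_G^n$ for every $n$. By Lemma~\ref{lem:separated}, $y=1$, that is, $\psi(x)\in N$. Thus $\psi(N)\subset N$. Iterating gives $\psi^{k-1}(N)\subset N$, and so $N=\psi^k(N)\subset\psi(N)\subset N$.
\end{proof}

\begin{remark}
Neither hypothesis can be dropped, already for $\pi=\mathbb Z^2$. For the matrix \eqref{eq:order3} and $N=\mathbb Z\times0$ the quotient is free and $\psi^3(N)=N\neq\psi(N)$; here $\Gamma(\psi)$ has order $3$. For $\psi(x,y)=(x+y,y)$ and $N=2\mathbb Z\times\mathbb Z$ the group $\Gamma(\psi)$ is trivial, $\psi^2(N)=N$, and $\psi(0,1)=(1,1)\notin N$; here the quotient $\mathbb Z/2$ is not residually free.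
\end{remark}

\section{A compression body and its kernel}\label{sec:topology}

To apply Proposition~\ref{prop:normal} we must know that $\pi_1(C)$ is residually free and that an automorphism preserving $N(C)$ comes from an extension. A $3$-manifold is \emph{irreducible} if every embedded $2$-sphere in its interior bounds a ball. We use the following standard facts.
\begin{itemize}
\item \emph{Alexander's theorem}: a PL $2$-sphere in $\mathbb R^3$ bounds a ball. Balls, and products $F\times[0,1]$ with $F$ a closed orientable surface of genus $\ge1$, are irreducible.
\item \emph{Dehn's lemma}: a simple closed curve in the boundary of a $3$-manifold $M$ that is null-homotopic in $M$ bounds a properly embedded disk in $M$.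
\item \emph{Product theorem} \cite[Theorem~10.2]{Hempel}: if $M$ is a compact connected orientable irreducible $3$-manifold and $F$ is a closed component of $\partial M$ of genus $\ge1$ such that $\pi_1(F)\to\pi_1(M)$ is an isomorphism, then $(M,F)\cong(F\times[0,1],F\times0)$.
\item \emph{Gluing along disks}: if a connected polyhedron $Z$ is obtained from disjoint connected pieces $Z_1,\dots,Z_n$ by attaching cylinders $D^2\times[-1,1]$ along the end disks $D^2\times\{\pm1\}$, then van Kampen's theorem and a choice of maximal tree in the graph with vertices $Z_l$ and one edge per cylinder give $\pi_1(Z)\cong\pi_1(Z_1)*\dots*\pi_1(Z_n)*\mathcal F_b$, with $\mathcal F_b$ free of rank $b$, the rank of the graph. In particular each $\pi_1(Z_l)\to\pi_1(Z)$ is injective.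
\end{itemize}

\subsection{The dual description}
The union of $S\times[0,1]$ and the $2$-handles is a cobordism from $S$ to the closed surface obtained from $S$ by surgery along the attaching curves. Read in the opposite direction, it is obtained from that surface times $[0,1]$ by attaching $1$-handles. Capping off a sphere component turns $S^2\times[0,1]$ into a ball. Hence:

\begin{quote}
$C$ is obtained by attaching $1$-handles to a disjoint union of balls and products $F\times[0,1]$, with $F$ closed, orientable and of genus $\ge1$.
\end{quote}

\begin{lemma}\label{lem:irreducible}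
$C$ is irreducible.
\end{lemma}

\begin{proof}
Let $E$ be the union of the cocore disks $D^2\times\{0\}$ of the $1$-handles. Cutting $C$ along $E$ gives manifolds homeomorphic to the balls and products above, which are irreducible. Let $\Sigma\subset\operatorname{int}C$ be a sphere transverse to $E$; we induct on the number of circles of $\Sigma\cap E$. If there are none, $\Sigma$ lies in the interior of one of the irreducible pieces and bounds a ball there.

Otherwise choose a circle of $\Sigma\cap E$ that is innermost in $E$; it bounds a disk $\delta\subset E$ whose interior misses $\Sigma$. Thicken $\delta$ to a thin cylinder $\delta\times[-1,1]$ meeting $\Sigma$ in $\partial\delta\times[-1,1]$, and replace this annulus by $\delta\times\{\pm1\}$. This gives disjoint spheres $\Sigma',\Sigma''$, each meeting $E$ in fewer circles, so they bound balls $B',B''$. The set $\delta\times(-1,1)$ is connected, misses $\Sigma'\cup\Sigma''$, and has both spheres meeting its closure. If $\Sigma''\subset\operatorname{int}B'$, then $\delta\times(-1,1)\subset B'$, so $\Sigma\subset B'$, and $\Sigma$ bounds a ball in $B'$ by Alexander's theorem; the case $\Sigma'\subset\operatorname{int}B''$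 is symmetric. In the remaining case $B'$ misses $\Sigma''$ and is not contained in $B''$, so $B'\cap B''=\emptyset$. Then $\delta\times(-1,1)$ lies outside both balls, and $B'\cup(\delta\times[-1,1])\cup B''$ is a ball bounded by $\Sigma$.
\end{proof}

\subsection{Residual freeness}

\begin{lemma}\label{lem:resfree}
$\pi_1(C)$ is residually free.
\end{lemma}

\begin{proof}
By the dual description, $\pi_1(C)=G_1*\dots*G_s*\mathcal F$ with $\mathcal F$ free and each $G_l$ the fundamental group of a closed orientable surface of genus $\ge1$. An element of a free product may involve several elements of the same factor, and all of them must survive at once. So we first prove a stronger property of the factors.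

\emph{Claim.} For finitely many nontrivial elements $x_1,\dots,x_r$ of a factor $G$, some homomorphism from $G$ to a free group kills none of them.

For $G=\mathcal F$ take the identity. For $G=\mathbb Z^2$ take $(a,b)\mapsto a+Kb\in\mathbb Z$ with $K$ larger than the absolute values of the first coordinates of all $x_i$. Let $G$ be a closed orientable surface group of genus $\ge2$; it is residually free \cite{Baumslag}. It acts freely, discretely and cocompactly on the hyperbolic plane, each nontrivial element translating along an axis. The centralizer of $x\ne1$ acts freely and discretely by translations on the axis of $x$, so it is infinite cyclic. A nontrivial cyclic normal subgroup would have its axis preserved by all of $G$, which is impossible, since the distance to the axis would be an unbounded continuous function on the compact quotient. Consequently, for nontrivial $x,y\in G$ there is $w\in G$ with $[x,wyw^{-1}]\ne1$: otherwise the normal closure of $y$ would lie in the centralizer of $x$ and would be cyclic. Put $z_1=x_1$ and choose inductively conjugates $x_i'$ of $x_i$ with $z_i=[z_{i-1},x_i']\neq1$. A homomorphism that kills some $x_i$ kills $z_i$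 and then $z_{i+1},\dots,z_r$. So a homomorphism to a free group that does not kill $z_r$ kills no $x_i$, and the claim follows.

Recall the normal form theorem: every nontrivial element of a free product is a product $w_1\cdots w_t$, $t\ge1$, of nontrivial elements of the factors (syllables) with consecutive syllables in different factors, and every such product is nontrivial. Given $1\neq w=w_1\cdots w_t\in\pi_1(C)$, choose on each factor a homomorphism to a free group that kills none of the syllables in that factor. The free product of these homomorphisms takes values in a free product of free groups, which is free, and sends $w$ to a product of the same form, which is nontrivial.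
\end{proof}

\subsection{The kernel determines the compression body}

\begin{proposition}\label{prop:kernel}
Let $C_1,C_2$ be compression bodies with identifications $\iota_1,\iota_2$ of $S$ with their exterior boundaries. If $\ker(\iota_1)_*=\ker(\iota_2)_*$, there is a homeomorphism $H\colon C_1\to C_2$ with $H\iota_1=\iota_2$.
\end{proposition}

The plan is to cut both manifolds along disks bounded by the attaching curves of $C_1$ and to match the pieces. These curves have no relation to the handle structure of $C_2$, so the pieces of $C_2$ have to be recognized from their fundamental groups. (The assumption $g\geq1$ matters: the ball and $S^2\times[0,1]$ have the same kernel.)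

\begin{proof}
Let $N$ be the common kernel and $c_1,\dots,c_r\subset S$ the attaching curves of $C_1$, so that $N$ is their normal closure. Fix disjoint annular neighborhoods $c_i\times[-1,1]\subset S$, and let $S_1,\dots,S_n$ be the components of $S\setminus\bigcup_ic_i\times(-1,1)$. In Steps 1--4, $C$ is either of $C_1,C_2$, with $S$ identified with its exterior boundary. We use only three properties: $C$ is irreducible, $\pi\to\pi_1(C)$ is onto, and its kernel is the normal closure of the $c_i$.

\emph{Step 1: disks.} There are disjoint properly embedded disks $D_i\subset C$ with $\partial D_i=c_i$. Suppose $D_1,\dots,D_{i-1}$ have been found, and let $M$ be the component containing $c_i$ of $C$ cut along them. Since $C$ is recovered by gluing along disks, $\pi_1(M)$ injects into $\pi_1(C)$, so $c_i$ is null-homotopic in $M$. By Dehn's lemma it bounds a properly embedded disk in $M$. This disk meets $\partial M$ only in $c_i$, so it misses the copies of $D_1,\dots,D_{i-1}$ in $\partial M$.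

Choose disjoint product neighborhoods $D_i\times[-1,1]$. Each meets $S$ in a bicollar of $c_i$. By uniqueness of collars, an isotopy of $S$ fixing the $c_i$ carries these bicollars (after reflecting $[-1,1]$ if necessary) to the fixed ones; extending the isotopy over $C$, we may assume that $D_i\times[-1,1]$ meets $\partial C$ exactly in the annulus $c_i\times[-1,1]$, with the given parametrization. Call the components of $C\setminus\bigcup_iD_i\times(-1,1)$ the \emph{pieces}, and the disks $D_i\times\{\pm1\}$ the \emph{scars}. Let $F_l$ be the closed surface obtained from $S_l$ by adding the scars along its boundary circles. Each $F_l$ is a boundary component of a piece.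

\emph{Step 2: each piece contains exactly one $F_l$.} Each piece contains at least one: if $r=0$ the only piece is $C$ and $F_1=S$, and if $r\ge1$ then, $C$ being connected, each piece contains a scar and hence the $F_l$ containing that scar. Let $\mathcal G_S$ be the graph with vertices the $S_l$ and edges the $c_i$, and $\mathcal G_C$ the graph with vertices the pieces and edges the $D_i$. Inclusion defines a map $\mathcal G_S\to\mathcal G_C$ that is bijective on edges and, as just shown, surjective on vertices. Collapsing each $S_l$ and each piece to its vertex, and projecting $c_i\times[-1,1]$ and $D_i\times[-1,1]$ to the edge $[-1,1]$, gives maps $S\to\mathcal G_S$ and $C\to\mathcal G_C$, and the two composites $S\to C\to\mathcal G_C$ and $S\to\mathcal G_S\to\mathcal G_C$ agree. The map $C\to\mathcal G_C$ is onto on $\pi_1$, because the pieces are path connected and so every edge loop lifts. Hence the first composite is onto on $\pi_1$, and therefore $\pi_1(\mathcal G_S)\to\pi_1(\mathcal G_C)$ is onto. Both graphs are connected with $r$ edges; if $n'$ is the number of pieces, comparing ranks of free groups gives $r-n+1\ge r-n'+1$, so $n'\ge n$. A surjection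 from $n$ vertices onto $n'\ge n$ vertices is a bijection. So $\mathcal G_S\cong\mathcal G_C$; let $M_l$ be the piece containing $F_l$.

\emph{Step 3: $\alpha_l\colon\pi_1(F_l)\to\pi_1(M_l)$ is an isomorphism.} Put $Y=S\cup\bigcup_iD_i\times[-1,1]$. It deformation retracts to $S\cup\bigcup_iD_i$, so $\pi\to\pi_1(Y)$ is onto with kernel the normal closure of the $c_i$, which is $N$. Since $\pi\to\pi_1(C)$ is also onto with kernel $N$, the map $\pi_1(Y)\to\pi_1(C)$ is an isomorphism. Now $Y$ is the union of the $F_l$ and the cylinders $D_i\times[-1,1]$, and $C$ is the union of the $M_l$ and the same cylinders, glued according to the same graph by Step 2. With the same maximal tree for both, $\pi_1(Y)\to\pi_1(C)$ becomes the map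
\[
\Theta\colon\pi_1(F_1)*\dots*\pi_1(F_n)*\mathcal F_b\longrightarrow\pi_1(M_1)*\dots*\pi_1(M_n)*\mathcal F_b
\]
that is the free product of the $\alpha_l$ and the identity of $\mathcal F_b$. Each $\alpha_l$ is a restriction of $\Theta$, hence injective. Let $\rho_l$ denote, on either side, the retraction onto the $l$-th factor that kills the other factors; then $\rho_l\Theta=\alpha_l\rho_l$. Given $y\in\pi_1(M_l)$, write $y=\Theta(w)$; then $y=\rho_l(y)=\alpha_l(\rho_l(w))$. So $\alpha_l$ is onto.

\emph{Step 4: $M_l$ is a ball with boundary $F_l$, or $(M_l,F_l)\cong(F_l\times[0,1],F_l\times0)$.} First, $M_l$ is irreducible. A sphere $\Sigma\subset\operatorname{int}M_l$ bounds a ball $B$ in $C$ by Lemma~\ref{lem:irreducible}. By invariance of domain $B\setminus\Sigma$ lies in the interior of $C$, so $B\cap\partial C=\emptyset$. Each $D_i\times[-1,1]$ is connected, disjoint from $\Sigma$, and meets $\partial C$, so it misses $B$. Hence $B$ lies in a single piece, which is $M_l$. If $F_l$ is a sphere, push it into $M_l$ along a collar. The pushed sphere bounds a ball in the interior of $M_l$, which is not the side containing $F_l$; so $M_l$ is the union of the collar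 and the ball, and is a ball with boundary $F_l$. If $F_l$ has genus $\ge1$, Step 3 and the product theorem apply.

\emph{Step 5: gluing.} Carry out Steps 1--4 in $C_1$ and $C_2$ with the same curves, annuli and $S_l$, and denote the results by $D_i^\nu,F_l^\nu,M_l^\nu$ for $\nu=1,2$. Choose homeomorphisms $D_i^1\to D_i^2$ that are the identity on $c_i$ (by coning), and take their products with the identity of $[-1,1]$; these are the identity on the annuli $c_i\times[-1,1]$. Together with the identity on $S_l$ they define homeomorphisms $F_l^1\to F_l^2$, which extend to homeomorphisms $M_l^1\to M_l^2$, by coning if $F_l^1$ is a sphere and by the product structures otherwise. These maps agree on the scars and fit together to the required $H$.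
\end{proof}

\begin{remark}\label{rem:trivial}
If $C$ has no meridian, all attaching curves are inessential, so $N=1$ and $C\cong S\times[0,1]$ by Proposition~\ref{prop:kernel}. Conversely, both boundary components of $S\times[0,1]$ are $\pi_1$-injective, so a compression body homeomorphic to it has no meridian.
\end{remark}

\begin{proposition}\label{prop:criterion}
Let $\psi$ be induced by a homeomorphism $f$ of $S$. Then $f$ extends to $C$ if and only if $\psi(N)=N$.
\end{proposition}

\begin{proof}
Suppose that $H$ extends $f$. A loop $\gamma$ in $S$ is null-homotopic in $C$ if and only if $H\gamma=f\gamma$ is, and this holds if and only if $\tau\cdot f\gamma\cdot\tau^{-1}$ is. So $x\in N$ if and only if $\psi(x)\in N$. Conversely, suppose $\psi(N)=N$, and let $\iota$ be the given identification of $S$ with the exterior boundary. The kernels of $\iota_*$ and $(\iota f)_*$ are $N$ and $\psi^{-1}(N)=N$. Proposition~\ref{prop:kernel}, applied to $(C,\iota)$ and $(C,\iota f)$, gives a homeomorphism $H\colon C\to C$ with $H\iota=\iota f$.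
\end{proof}

\begin{corollary}\label{cor:key}
If $\Gamma(f)$ is torsion-free and some positive power of $f$ extends to $C$, then $f$ extends to $C$.
\end{corollary}

\begin{proof}
If $f^k$ extends, then $\psi^k(N)=N$ by Proposition~\ref{prop:criterion}. The group $\pi/N\cong\pi_1(C)$ is residually free by Lemma~\ref{lem:resfree}, so $\psi(N)=N$ by Proposition~\ref{prop:normal}, and $f$ extends by Proposition~\ref{prop:criterion}.
\end{proof}

\section{Removing the torsion}\label{sec:proof}

It remains to find a power $f=h^j$ with $\Gamma(f)$ torsion-free and $j$ bounded in terms of $g$. A congruence condition does this.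

\begin{lemma}\label{lem:mod3}
If $f$ acts trivially on $H_1(S;\mathbb Z/3)$, then $\Gamma(f)$ is torsion-free.
\end{lemma}

\begin{proof}
Let $\mathcal O$ be the ring of all algebraic integers. On $H_1(S;\mathbb Z)\cong\mathbb Z^{2g}$ we have $f_*=1+3Y$ with $Y$ an integer matrix, so each eigenvalue of $f_*$ is $1+3\eta$ with $\eta\in\mathcal O$ an eigenvalue of $Y$. Since $f_*^{-1}$ is also an integer matrix, the eigenvalues are units of $\mathcal O$. The units in $1+3\mathcal O$ form a group: the set is closed under products, and $u^{-1}-1=-u^{-1}(u-1)\in3\mathcal O$. Hence $\Gamma(f)\subset1+3\mathcal O$. If $\zeta\in1+3\mathcal O$ is a root of unity, then $(\zeta-1)/3$ is an algebraic integer whose conjugates $(\zeta'-1)/3$, with $\zeta'$ a root of unity, have absolute value at most $2/3$. Its norm is an integer of absolute value less than $1$, hence $0$, and so $\zeta=1$.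
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\bar h$ be the automorphism of the $\mathbb F_3$-vector space $H_1(S;\mathbb Z/3)\cong\mathbb F_3^{2g}$ induced by $h$. The powers $1,\bar h,\dots,\bar h^{\,j-1}$ are distinct nonzero elements of the algebra $\mathbb F_3[\bar h]$, which has dimension at most $2g$ by the Cayley--Hamilton theorem. So $j\le3^{2g}-1<9^g$. Put $f=h^j$. Then $\Gamma(f)$ is torsion-free by Lemma~\ref{lem:mod3}, and $f^k=(h^k)^j$ extends to $C$. By Corollary~\ref{cor:key}, $f$ extends to $C$. Taking $C'=C$ satisfies the nontriviality requirement, and $m(g)=9^g$ is increasing and depends only on $g$.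
\end{proof}

\begin{remark}
The modulus $2$ would not do, because $-1\in1+2\mathcal O$. On the torus the map $X(x,y)=(x,-y)$ is trivial modulo $2$ and satisfies $X^2=1$, but it does not preserve $N=\mathbb Z(1,1)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $e=e(h)$. The eigenvalues of $h_*^e$ are the $e$-th powers of those of $h_*$, so $\Gamma(h^e)=\{\gamma^e:\gamma\in\Gamma(h)\}$. If $\gamma^e$ has finite order, then $\gamma$ is a torsion element of $\Gamma(h)$, so $\gamma^e=1$. Thus $\Gamma(h^e)$ is torsion-free. If $h^k$ extends to $C$, so does $(h^e)^k$, and Corollary~\ref{cor:key} applies to $h^e$.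
\end{proof}

\begin{remark}
The period, when it exists, divides $e(h)$, and $e(h)$ divides the exponent $j$ of Theorem~\ref{thm:main}: if $\gamma$ generates the torsion of $\Gamma(h)$, then $\gamma^j$ is a torsion element of $\Gamma(h^j)$, so $\gamma^j=1$ by Lemma~\ref{lem:mod3}. To find the true size of periods one should therefore bound $e(h)$.
\end{remark}

\section{Roots of unity generated by a Galois-stable set}\label{sec:roots}

The eigenvalues of $h_*$ are the roots of a rational polynomial of degree $2g$. So Theorem~\ref{thm:sharp}(b) is the case $|\Lambda|\le2g$ of the following statement. We write $\mu_m$ for the group of $m$-th roots of unity.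

\begin{proposition}\label{prop:roots}
Let $\Lambda\subset\overline{\mathbb Q}^{\,*}$ be a nonempty finite set stable under $\operatorname{Gal}(\overline{\mathbb Q}/\mathbb Q)$, let $\Gamma$ be the multiplicative group it generates, and let $\mu_e$, $e=\prod_pp^{a_p}$, be the torsion subgroup of $\Gamma$. Then
\[
2^{a_2}\le4|\Lambda|\qquad\text{and}\qquad\sum_{p\ \mathrm{odd},\ a_p\ge1}\varphi(p^{a_p})\le|\Lambda|.
\]
\end{proposition}

To see the shape of the bound, let $\Lambda$ be the set of primitive $m$-th roots of unity with $m$ odd. Then $e=m$ and $|\Lambda|=\prod_p\varphi(p^{a_p})$, a product of integers $\geq2$, which is at least their sum. The prime $2$ cannot be included in the sum: for the primitive sixth roots of unity $|\Lambda|=2$, while $\varphi(2)+\varphi(3)=3$. The difficulty in general is that $\Lambda$ need not contain any root of unity. For the roots $\theta,\zeta\theta,\zeta^2\theta$ of $t^3-2$, with $\theta$ real and $\zeta$ of order $3$, the torsion of $\Gamma$ is $\mu_3$, and it arises only from ratios. We shall assign to every odd prime $p\mid e$ an orbit in $\Lambda$ that is responsible for $\mu_{p^{a_p}}$, and show that an orbit responsible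 for several primes is at least as large as the product of the corresponding $\varphi(p^{a_p})$. To treat primes separately, we first shrink the Galois group to one that is the product of its Sylow subgroups. In the example $t^3-2$ this replaces the symmetric group on three letters by a subgroup of order $2$, say the one generated by complex conjugation, and the orbit responsible for $\mu_3$ is $\{\zeta\theta,\zeta^2\theta\}$, of size $\varphi(3)$.

\begin{proof}
\emph{Step 1: a nilpotent group.} Let $K=\mathbb Q(\Lambda)$, a finite Galois extension containing $\mu_e$. The group $\operatorname{Gal}(K/\mathbb Q)$ acts on $\Lambda$ and on $\Gamma$, and its action on $\mu_e$ is a surjection onto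
\[
A=(\mathbb Z/e)^*=\prod_pA_p,\qquad A_p=(\mathbb Z/p^{a_p})^*,
\]
where $A_p$ acts on $\mu_{p^{a_p}}$. Let $B$ be minimal among the subgroups that surject onto $A$, and let $R=\ker(B\to A)$. If a maximal subgroup $U$ of $B$ did not contain $R$, then $UR=B$ and $U$ would surject onto $A$, against minimality. So $R$ lies in every maximal subgroup of $B$, and since $B/R\cong A$ is abelian, $B$ is nilpotent \cite[III.3.5]{Huppert}. Directly: each maximal $U$ contains $R$ and is therefore normal; if a Sylow subgroup $P$ of $B$ were not normal, its normalizer $N_B(P)$ would lie in some maximal $U$, and the Frattini argument $B=U\,N_B(P)$ would give $B=U$. Thus $B=\prod_\ell B_\ell$ is the direct product of its Sylow subgroups, every subgroup $H$ of $B$ is the product of the $H\cap B_\ell$, and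
\begin{equation}\label{eq:sylow}
B_\ell\ \text{maps onto the Sylow $\ell$-subgroup of }A.
\end{equation}
Let $\Lambda_i\cong B/H_i$ be the $B$-orbits on $\Lambda$. Write $H_{i,\ell}=H_i\cap B_\ell$, $B_{p'}=\prod_{\ell\ne p}B_\ell$ and $H_{i,p'}=\prod_{\ell\ne p}H_{i,\ell}$.

\emph{Step 2: the prime $2$.} Let $a=a_2$. If $a\le2$, then $2^a\le4\le4|\Lambda|$. If $a\ge3$, use \eqref{eq:sylow} to choose $\sigma\in B_2$ acting on $\mu_{2^a}$ by $\zeta\mapsto\zeta^5$, an automorphism of order $2^{a-2}$. The orbits of $\sigma$ on $\Lambda$ have lengths that are powers of $2$; let $2^c\le|\Lambda|$ be the largest. Then $\sigma^{2^c}$ fixes $\Lambda$ pointwise, hence $\Gamma\supset\mu_{2^a}$. So $2^{a-2}\le2^c\le|\Lambda|$.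

\emph{Step 3: the orbit responsible for an odd prime.} Let $p$ be odd with $a=a_p\ge1$. The group $A_p$ is cyclic of order $p^{a-1}(p-1)$. Recall that the ring $\mathbb Z_p$ of $p$-adic integers contains a group $\mu_{p-1}(\mathbb Z_p)$ of $p-1$ roots of unity, pairwise distinct modulo $p$, which reduces isomorphically onto the subgroup of order $p-1$ of $A_p$. The image of $B_{p'}$ in $A_p$ has order prime to $p$, so there is a character $\omega_p\colon B_{p'}\to\mu_{p-1}(\mathbb Z_p)$ such that $b\in B_{p'}$ acts on the $\mathbb Z_p$-module $\mu_{p^a}$ as the scalar $\omega_p(b)$. Define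
\[
\mathcal I_p=\{\,i:\ \omega_p\text{ is trivial on }H_{i,p'}\,\}.
\]
By \eqref{eq:sylow}, choose $\sigma_p\in B_p$ acting on $\mu_{p^a}$ with order $p^{a-1}$ and trivially on $\mu_{q^{a_q}}$ for all primes $q\ne p$. We claim:
\begin{equation}\label{eq:choice}
\text{there is } i(p)\in\mathcal I_p \text{ such that } \sigma_p \text{ has an orbit of length} \ge p^{a-1} \text{ on } B_p/H_{i(p),p}.
\end{equation}

Let $V=\Gamma\otimes_{\mathbb Z}\mathbb Z_p$, a $\mathbb Z_p[B]$-module. Since $\Gamma\cong\mathbb Z^s\times\mu_e$ for some $s$, the torsion submodule of $V$ is $\mu_{p^a}$. Since $\Lambda$ generates $\Gamma$, the module $V$ is a quotient of the permutation module $\mathbb Z_p[\Lambda]=\bigoplus_i\mathbb Z_p[\Lambda_i]$. To see which summands contribute to $\mu_{p^a}$, we project to the part on which $B_{p'}$ acts through $\omega_p$. As $|B_{p'}|$ is invertible in $\mathbb Z_p$, we may put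
\[
\varepsilon=\frac1{|B_{p'}|}\sum_{b\in B_{p'}}\omega_p(b)^{-1}b\in\mathbb Z_p[B_{p'}].
\]
Reindexing the sum gives $\varepsilon b=\omega_p(b)\varepsilon$ for $b\in B_{p'}$. The element $\varepsilon$ commutes with $B_p$, and it acts on $\mu_{p^a}$ as the average of the scalars $\omega_p(b)^{-1}\omega_p(b)=1$, that is, as the identity. So $\mu_{p^a}\subset\varepsilon V$, and $\varepsilon V$ is a quotient of $\bigoplus_i\varepsilon\mathbb Z_p[\Lambda_i]$ as a $B_p$-module.

Since $B/H_i=B_p/H_{i,p}\times B_{p'}/H_{i,p'}$, we have
\[
\mathbb Z_p[\Lambda_i]=\mathbb Z_p[B_p/H_{i,p}]\otimes\mathbb Z_p[B_{p'}/H_{i,p'}],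
\]
with $B_p$ acting on the first factor and $\varepsilon$ on the second. Let $v$ be the trivial coset in the second factor. From $\varepsilon bv=\omega_p(b)\varepsilon v$ we see that $\varepsilon v$ generates $\varepsilon\mathbb Z_p[B_{p'}/H_{i,p'}]$ over $\mathbb Z_p$. For $b\in H_{i,p'}$ we have $bv=v$, so $(1-\omega_p(b))\varepsilon v=0$; if $\omega_p(b)\neq1$, then $1-\omega_p(b)$ is a unit and $\varepsilon v=0$. Hence $\varepsilon\mathbb Z_p[\Lambda_i]=0$ for $i\notin\mathcal I_p$, and for $i\in\mathcal I_p$ it is the image of $\mathbb Z_p[B_p/H_{i,p}]$ under the $B_p$-map $u\mapsto u\otimes\varepsilon v$. So $\varepsilon V$ is a quotient of the permutation module of the $B_p$-set $\Omega=\bigsqcup_{i\in\mathcal I_p}B_p/H_{i,p}$. As $\varepsilon V\supset\mu_{p^a}$ is nonzero, $\Omega\neq\emptyset$. If $p^c$ is the largest length of a $\sigma_p$-orbit on $\Omega$, then $\sigma_p^{p^c}$ acts trivially on $\Omega$, hence on $\mu_{p^a}$, so $c\ge a-1$. This proves \eqref{eq:choice}.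

\emph{Step 4: orbits are large.} Fix $i$ and let $T$ be the set of odd primes $q\mid e$ with $i(q)=i$. We claim that $|\Lambda_i|\ge\prod_{q\in T}\varphi(q^{a_q})=\prod_{q\in T}|A_q|$. Since $|\Lambda_i|=\prod_\ell|B_\ell/H_{i,\ell}|$, it suffices to show for each prime $\ell$ that
\begin{equation}\label{eq:lpart}
|B_\ell/H_{i,\ell}|\ge\prod_{q\in T}|A_q|_\ell,
\end{equation}
where $|\cdot|_\ell$ is the largest power of $\ell$ dividing the order. The two halves of \eqref{eq:choice} account for the factors with $q\neq\ell$ and with $q=\ell$. For $q\in T\setminus\{\ell\}$ we have $i\in\mathcal I_q$, so $H_{i,\ell}\subset H_{i,q'}\subset\ker\omega_q$, and $H_{i,\ell}$ acts trivially on $\mu_{q^{a_q}}$. Thus $H_{i,\ell}$ lies in $W=\ker\bigl(B_\ell\to\prod_{q\in T\setminus\{\ell\}}A_q\bigr)$, and by \eqref{eq:sylow}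
\[
|B_\ell/H_{i,\ell}|=|B_\ell/W|\cdot|W/H_{i,\ell}|,\qquad|B_\ell/W|=\prod_{q\in T\setminus\{\ell\}}|A_q|_\ell.
\]
If $\ell\notin T$, this gives \eqref{eq:lpart}. If $\ell\in T$, then $\sigma_\ell\in W$ by the choice of $\sigma_\ell$. Since $W$ is normal in $B_\ell$, the $W$-orbit of a coset $bH_{i,\ell}$ consists of the cosets in $bW$, so all $W$-orbits on $B_\ell/H_{i,\ell}$ have size $|W/H_{i,\ell}|$. One of them contains a $\sigma_\ell$-orbit of length at least $\ell^{a_\ell-1}=|A_\ell|_\ell$, and \eqref{eq:lpart} follows.

\emph{Step 5: summation.} For odd $q$ the numbers $\varphi(q^{a_q})$ are integers $\ge2$, and $xy\ge x+y$ for $x,y\ge2$. So $|\Lambda_i|\ge\sum_{q\in T}\varphi(q^{a_q})$, also when $T=\emptyset$. The sets $T$ for the various $i$ partition the odd primes dividing $e$, and summing over $i$ gives the second inequality.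
\end{proof}

\section{The growth of $d(g)$}\label{sec:growth}

The constraint of Theorem~\ref{thm:sharp}(b) resembles the one satisfied by the order of a permutation: coprime prime powers multiply in the order and add in the cost. Let $\mathcal L(x)$ be Landau's function, the maximal order of a permutation of $\lfloor x\rfloor$ letters. We use Landau's theorem $\log\mathcal L(x)\sim\sqrt{x\log x}$, Chebyshev's bound $O(x/\log x)$ for the number of primes $\le x$, and the prime number theorem in the forms $\sum_{p\le x}\log p\sim x$ and $\sum_{p\le x}p\sim x^2/(2\log x)$. The last form follows by partial summation from the asymptotic $x/\log x$ for the number of primes $\le x$. Put $n=2g$.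

\subsection{Upper bound}
By Theorem~\ref{thm:sharp}(a), $d(g)\le\max_he(h)$. Write $e(h)=2^{a_2}PP'$, where $P$ is the product of the odd primes with $a_p=1$ and $P'$ is the product of the $p^{a_p}$ with $p$ odd and $a_p\ge2$. We apply part (b) to each factor.

Suppose $r$ primes divide $P$. The $i$-th smallest of them is at least $2i+1$, so $n\ge\sum_{p\mid P}(p-1)\ge2+4+\dots+2r=r(r+1)$. Hence $r\le\sqrt n$ and $\sum_{p\mid P}p\le n+\sqrt n$. A product of disjoint cycles of lengths $p\mid P$ has order $P$, so $P\le\mathcal L(n+\sqrt n)$ and $\log P\le(1+o(1))\sqrt{n\log n}$.

For $p\mid P'$ we have $p(p-1)\le\varphi(p^{a_p})\le n$, so $p\le\sqrt n+1$, and $p^{a_p}=\frac p{p-1}\varphi(p^{a_p})\le\frac32n$. There are $O(\sqrt n/\log n)$ such primes, each contributing $O(\log n)$, so $\log P'=O(\sqrt n)$. Finally $a_2\log2\le\log(4n)$. Adding up, $\log e(h)\le(1+o(1))\sqrt{n\log n}$ uniformly in $h$.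

\subsection{Lower bound}
A prime $p$ costs $p-1$ dimensions of homology in part (b). To match this we need a surface of genus $(p-1)/2$ with a homeomorphism of order $p$ acting irreducibly on rational homology; for $p=3$ this is the torus with the matrix \eqref{eq:order3}.

\begin{lemma}\label{lem:curve}
Let $p$ be an odd prime and $\Sigma$ the closed orientable surface of genus $(p-1)/2$. There are a homeomorphism $\hat f$ of $\Sigma$ and a disk $\Delta\subset\Sigma$ such that $\hat f|_\Delta$ is the identity, $\hat f^{\,p}$ is isotopic to the identity, and for $p\nmid k$ the only $\hat f_*^{\,k}$-invariant subspaces of $H_1(\Sigma;\mathbb Q)$ are $0$ and the whole space.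
\end{lemma}

\begin{proof}
Take for $\Sigma$ the closed Riemann surface of $y^2=x^p-1$. The function $x$ makes it a double cover of the sphere branched over the $p$-th roots of unity and $\infty$, so $\chi(\Sigma)=4-(p+1)$ and the genus is $(p-1)/2$. Let $f(x,y)=(\zeta x,y)$ with $\zeta=e^{2\pi i/p}$; it has order $p$. For each value of $y$ the solutions of $x^p=y^2+1$ form a single $f$-orbit, so $y$ identifies $\Sigma/\langle f\rangle$ with the sphere. For an action of a finite group, the invariant part of rational homology is the rational homology of the quotient; so $f_*$ has no nonzero invariant vector in $H_1(\Sigma;\mathbb Q)$. Thus $f_*-1$ is injective, and $f_*^p=1$ gives $1+f_*+\dots+f_*^{p-1}=0$. Hence $H_1(\Sigma;\mathbb Q)$ is a vector space over $\mathbb Q(\zeta)$ with $f_*$ acting as $\zeta$, and it is one-dimensional since its $\mathbb Q$-dimension is $p-1$. For $p\nmid k$ the element $\zeta^k$ generates $\mathbb Q(\zeta)$, so an $f_*^k$-invariant subspace is a $\mathbb Q(\zeta)$-subspace, hence $0$ or everything.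

The double cover is unbranched over the open unit disk $|x|<1$, so $x$ is a coordinate on the sheet through the fixed point $(0,i)$, and there $f$ is the rotation by $2\pi/p$. Let $\Delta\subset\Delta'$ be the disks $|x|\le1/3$ and $|x|\le2/3$ in this sheet. Let $\hat f$ equal $f$ outside $\Delta'$ and rotate each circle $|x|=t$ in $\Delta'$ by an angle that is $0$ for $t\le1/3$ and increases linearly to $2\pi/p$ at $t=2/3$. Interpolating the angles linearly gives an isotopy from $\hat f$ to $f$. So $\hat f_*=f_*$, and $\hat f^{\,p}$ is isotopic to $f^p=\mathrm{id}$.
\end{proof}

\begin{proposition}\label{prop:lower}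
If $p_1,\dots,p_s$ are distinct odd primes with $\sum_i(p_i-1)\le2g$, then $d(g)\ge p_1\cdots p_s$.
\end{proposition}

\begin{proof}
Let $\Sigma_i,\hat f_i,\Delta_i$ be as in Lemma~\ref{lem:curve} for $p_i$, and $\gamma_i=(p_i-1)/2$. Let $W_i$ be a handlebody with boundary $\Sigma_i$, and let $W_0$ be a handlebody of genus $g-\sum_i\gamma_i\ge0$ with boundary $\Sigma_0$. Glue $W_1,\dots,W_s$ along the disks $\Delta_i$, and $W_0$ along a disk, to disjoint disks in the boundary of a ball. The result $C$ is a handlebody of genus $g$, with boundary $S$. Let $h\colon S\to S$ equal $\hat f_i$ on $\Sigma_i\setminus\Delta_i$ for $i\ge1$ and the identity elsewhere. We show that $h^k$ extends to $C$ if and only if $p_i\mid k$ for all $i$; then the period is $p_1\cdots p_s$.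

Suppose $p_i\mid k$ for all $i$. Then $\hat f_i^{\,k}$ is isotopic to the identity, so it extends to a homeomorphism $H_i$ of $W_i$, and $H_i$ is the identity on $\Delta_i$ because $\hat f_i^{\,k}$ is. The $H_i$ and the identity on the ball and on $W_0$ glue to an extension of $h^k$.

Suppose $h^k$ extends. We have $H_1(S;\mathbb Q)=\bigoplus_{i\ge0}H_1(\Sigma_i;\mathbb Q)$, and $h_*$ preserves each summand, acting on it as $\hat f_{i*}$ for $i\ge1$. The kernel of $H_1(S;\mathbb Q)\to H_1(C;\mathbb Q)=\bigoplus_iH_1(W_i;\mathbb Q)$ is $\bigoplus_iL_i$, where $L_i=\ker\bigl(H_1(\Sigma_i;\mathbb Q)\to H_1(W_i;\mathbb Q)\bigr)$. The map $h_*^k$ preserves this kernel, hence its intersection $L_i$ with the $i$-th summand. For $i\ge1$ the map $H_1(\Sigma_i;\mathbb Q)\to H_1(W_i;\mathbb Q)\cong\mathbb Q^{\gamma_i}$ is onto, so $0<\dim L_i=\gamma_i<2\gamma_i$. By Lemma~\ref{lem:curve}, $p_i\mid k$.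
\end{proof}

Fix $0<\eta<1$ and take all odd primes $p\le x=(1-\eta)\sqrt{n\log n}$. Then $2\log x\sim\log n$, so $\sum_{p\le x}p\sim x^2/(2\log x)\sim(1-\eta)^2n$, which is less than $n$ for large $g$. Proposition~\ref{prop:lower} gives $\log d(g)\ge\sum_{2<p\le x}\log p\sim x$. Since $\eta$ is arbitrary, $\log d(g)\ge(1-o(1))\sqrt{n\log n}$. With the upper bound, this proves Theorem~\ref{thm:sharp}(c).

\begin{remark}\label{rem:shrink}
These examples say nothing about the function $m$ of the conjecture. If $s\ge2$, the curve $\partial\Delta_1$ is essential in $S$, and a regular neighborhood of $S\cup\Delta_1$ in $C$ is a nontrivial $C'\subset C$ with this single attaching curve. Since $h$ fixes the curve, $h$ itself extends to $C'$ by Proposition~\ref{prop:criterion}.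
\end{remark}

\section{A compression body with one meridian}\label{sec:smaller}

In view of Remark~\ref{rem:shrink}, a lower bound for $m$ needs a compression body in which shrinking does not help. One with a single meridian will do.

\begin{lemma}\label{lem:unique}
Let $c\subset S$ be a simple closed curve separating $S$ into two pieces of positive genus, and let $C$ have the single attaching curve $c$. Then every meridian of $C$ is isotopic to $c$.
\end{lemma}

\begin{proof}
Let $D_c$ be the disk bounded by $c$ that comes from the $2$-handle. It cuts $C$ into products $F_1\times[0,1]$ and $F_2\times[0,1]$, where $F_i=F_i\times0$ is a closed surface of positive genus containing a copy $\delta_i$ of $D_c$, and $S$ is the union of the surfaces $F_i\setminus\operatorname{int}\delta_i$ along $c=\partial\delta_i$. We use one property of the products: a simple closed curve in $F_i$ that bounds a disk in $F_i\times[0,1]$ is null-homotopic in $F_i$, and therefore bounds a disk in $F_i$.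

Let $d$ be a meridian. After an isotopy, $d$ is transverse to $c$ and $|d\cap c|$ is minimal in the isotopy class of $d$. Among the properly embedded disks bounded by $d$ and transverse to $D_c$, let $D$ have the fewest components of intersection with $D_c$. Then $D\cap D_c$ contains no circle: a circle innermost in $D_c$ bounds a disk in $D_c$ with interior disjoint from $D$, and replacing the subdisk of $D$ bounded by the circle with a parallel copy of that disk would reduce the number of components.

Suppose $D\cap D_c$ contains an arc. An arc $\alpha$ outermost in $D$ cuts off a disk $D'\subset D$ with $\partial D'=\alpha\cup\beta$, $\beta\subset d$, meeting $D_c$ only in $\alpha$. Then $D'$ lies in some $F_i\times[0,1]$, the arc $\alpha$ is properly embedded in $\delta_i$, and $\beta\subset F_i$ meets $\delta_i$ only in its endpoints. So $\alpha\cup\beta$ bounds a disk $E\subset F_i$; see Figure~\ref{fig:bigon}. The two components of $\delta_i\setminus\alpha$ are connected and disjoint from $\partial E$, so each lies in $\operatorname{int}E$ or outside $E$; and since $E$ lies on one side of $\alpha$, exactly one of them lies in $E$. Let $\delta'$ be its closure,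 a disk bounded by $\alpha$ and an arc $\gamma\subset c$. The arc $\gamma$ divides $E$ into $\delta'$ and a disk $E'$ bounded by $\beta\cup\gamma$, whose interior misses $\delta_i$. Thus $E'$ is a disk in $S$ that meets $c$ only in $\gamma$. Isotope $c$ by pushing $\gamma$ across $E'$ to an arc parallel to $\beta$ just outside $E'$. The new curve meets $d$ only in points of $c\setminus\gamma$, so it has lost at least the two endpoints of $\beta$. Applying the inverse ambient isotopy to $d$ reduces $|d\cap c|$, a contradiction.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]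
\fill[gray!25] (0,1) .. controls (0,2) and (2.5,1.8) .. (2.5,0)
  .. controls (2.5,-1.8) and (0,-2) .. (0,-1) arc (-90:90:1);
\draw (0,0) circle (1);
\draw[thick] (0,1) -- (0,-1);
\draw[thick] (0,1) .. controls (0,2) and (2.5,1.8) .. (2.5,0)
  .. controls (2.5,-1.8) and (0,-2) .. (0,-1);
\fill (0,1) circle (1.3pt); \fill (0,-1) circle (1.3pt);
\node at (-0.2,0.2) {$\alpha$};
\node at (0.5,0) {$\delta'$};
\node at (1.18,0) {$\gamma$};
\node at (1.8,0.5) {$E'$};
\node at (2.72,0) {$\beta$};
\node at (-1.2,0.75) {$\delta_i$};
\end{tikzpicture}
\caption{The closed surface $F_i$ near the disk $E$ bounded by $\alpha\cup\beta$. The round disk $\delta_i$, with boundary $c$, is cut by the arc $\alpha$ into two halves, and the half $\delta'$ lies in $E$. The rest of $E$ is the shaded disk $E'\subset S$, bounded by the arc $\gamma$ of $c$ and the arc $\beta$ of the meridian $d$.}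
\label{fig:bigon}
\end{figure}

So $D\cap D_c=\emptyset$. Then $D$ lies in some $F_i\times[0,1]$, and $d\subset F_i\setminus\delta_i$ bounds a disk $E\subset F_i$. The disk $\delta_i$ misses $d$, so it is disjoint from $E$ or contained in $\operatorname{int}E$. In the first case $E\subset S$, contradicting that $d$ is essential. So $E\setminus\operatorname{int}\delta_i$ is an annulus in $S$ bounded by $d$ and $c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(d)]
Let $g\ge3$. View $S$ as a sphere with $g$ holes placed symmetrically along the equator, with a one-holed torus $T_i$ attached at each hole, $i\in\mathbb Z/g$. Let $h$ be the rotation of order $g$ with $h(T_i)=T_{i+1}$, let $c_i=\partial T_i$, and let $C$ have the single attaching curve $c_0$. Then $C$ is nontrivial and $h^g=\mathrm{id}$ extends to $C$.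

The curves $c_i$ are pairwise non-isotopic. Indeed, an ambient isotopy carrying $c_i$ to $c_{i'}$ carries $T_i$ to the side of $c_{i'}$ of genus $1$, and this side is $T_{i'}$ because the other side has genus $g-1\ge2$. (This is where $g\ge3$ is used; for $g=2$ the two curves are parallel.) The isotopy acts trivially on $H_1(S;\mathbb Q)=\bigoplus_iH_1(T_i;\mathbb Q)$, so the summands of $T_i$ and $T_{i'}$ coincide, and $i=i'$.

Let $C'\subset C$ be nontrivial, and suppose $h^j$ extends to $C'$ with $j\ge1$. Let $d$ be a meridian of $C'$. Both $d$ and $h^j(d)$ are essential in $S$ and null-homotopic in $C'$, hence in $C$; by Dehn's lemma they are meridians of $C$. By Lemma~\ref{lem:unique} both are isotopic to $c_0$. So $c_j=h^j(c_0)$ is isotopic to $c_0$, which forces $g\mid j$ and $j\ge g$. Therefore $m(g)\ge g$.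
\end{proof}

\begin{remark}
In this example $N(C)$ has zero image in $H_1(S;\mathbb Q)$, and yet the eigenvalues on $H_1$ predict the period exactly. The map $h_*$ permutes the $g$ summands $H_1(T_i;\mathbb Q)$ cyclically and $h_*^g=1$, so its eigenvalues are all the $g$-th roots of unity, and $e(h)=g$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Baumslag}
G. Baumslag, \emph{On generalised free products}, Math. Z. 78 (1962).

\bibitem{BPE}
``Bounded Powers Extend:'',
\texttt{https://boots.bc.edu/\allowbreak islandora/\allowbreak object/\allowbreak bc-ir:108748/\allowbreak datastream/\allowbreak PDF/\allowbreak download/\allowbreak bc-ir\_108748.pdf}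

\bibitem{Hempel}
Hempel, \emph{3-Manifolds}.

\bibitem{Huppert}
Huppert, \emph{Endliche Gruppen I}.

\end{thebibliography}
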